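\title{The ring of continuous semi-algebraic functions on the real line is decidable}

\begin{abstract}
We prove that the first-order theory of the ring of continuous semi-algebraic functions $\mathbb R\to\mathbb R$ is decidable. The decision procedure stays the same when $\mathbb R$ is replaced by any real closed field $R$ and semi-algebraic functions by functions definable in an o-minimal expansion of $R$. A tuple of functions is described by a finite word that records the pieces of a partition of $R^m$ through which the tuple passes and, at finitely many points, a two-sided local type. An existential quantifier then becomes an operation on regular languages. The method extends to curves; together with a theorem of Grzegorczyk it shows that the ring of continuous semi-algebraic functions on a semi-algebraic set $X$ is decidable exactly when $\dim X\le 1$. A predicate for the constant functions makes the ring on the line undecidable.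
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $R$ be a real closed field, for example $R=\mathbb R$. A subset of $R^N$ is \emph{semi-algebraic} if it is a Boolean combination of sets defined by inequalities $P(x_1,\dots,x_N)\ge 0$, where $P$ is a polynomial with coefficients in $R$. A function from a semi-algebraic set $X\subseteq R^N$ to $R$ is semi-algebraic if its graph is a semi-algebraic subset of $R^{N+1}$. The continuous semi-algebraic functions $X\to R$ form a ring $C_{s.a.}(X,R)$ under pointwise addition and multiplication. A ring is \emph{decidable} if its complete first-order theory in the language $(+,-,\cdot,0,1)$ is decidable, that is, if an algorithm determines for each sentence of this language whether it holds in the ring.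

If $X$ is a point, the ring is $R$ itself, and it is decidable by Tarski's theorem. If $\dim X\ge 2$, the ring is undecidable by a theorem of Grzegorczyk. Between these cases lie the sets of dimension one, and the simplest of them is the line. The following problem is posed in \cite{slides}.

\begin{quote}
Is the ring $C_{s.a.}(\mathbb R,\mathbb R)$ decidable?
\end{quote}

We show that it is.

\subsection{What the ring can express}\label{sub:express}

Put $A_R=C_{s.a.}(R,R)$, let $x\in A_R$ be the identity function, and let $Z(f)$ be the zero set of $f$. The language of rings says a good deal about $A_R$.

A function $f$ is a unit if and only if $Z(f)=\emptyset$, and a square if and only if $f\ge0$, because $1/f$ and $\sqrt f$ are again continuous and semi-algebraic. Since $Z(f^2+g^2)=Z(f)\cap Z(g)$, two zero sets are disjoint if and only if $f^2+g^2$ is a unit. The inclusion $Z(f)\subseteq Z(g)$ holds if and only if $f^2+h^2$ is a unit for every $h$ such that $g^2+h^2$ is a unit; for the nontrivial direction take $h=x-s$ with $s\in Z(f)\setminus Z(g)$. Every finite subset of the line is a zero set, and the one-point sets are the minimal nonempty zero sets. Finally, if $Z(h)=\{s\}$ and $P$ is an integer polynomial,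 then $P(f_1(s),\dots,f_m(s))=0$ if and only if $h^2+P(f_1,\dots,f_m)^2$ is not a unit.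

So the ring quantifies over finite subsets of the line of arbitrary size, and it performs the arithmetic of $R$ at each point. This combination looks dangerous. In a field of characteristic zero in which one can quantify over finite subsets, $\mathbb N$ is definable: $r\in\mathbb N$ if and only if $r$ lies in a finite set $B$ such that $a-1\in B$ for all nonzero $a\in B$. One would therefore guess that $A_R$ is undecidable. The guess overlooks one thing. The finite sets are sets of \emph{arguments}, the arithmetic acts on \emph{values}, and the ring operations only combine values taken at the same argument. There is no visible way to say that $f(s)=g(t)$ for $s\neq t$. Constant functions would provide one: $f(s)=a=g(t)$ for some constant $a$. The results below show that this is the dividing line.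

\subsection{Results}

The proof uses few properties of semi-algebraic functions, and we state the results in the generality that it gives. An \emph{o-minimal expansion} of $R$ is a structure $\mathcal R$ obtained from the ordered field $R$ by adding relations and functions in such a way that every subset of $R$ definable in $\mathcal R$ with parameters is a finite union of points and open intervals with endpoints in $R\cup\{\pm\infty\}$. Throughout the paper $R$ is a real closed field, $\mathcal R$ is an o-minimal expansion of $R$, and \emph{definable} means definable in $\mathcal R$ with parameters. For a definable set $X\subseteq R^N$ let $C_{\mathcal R}(X)$ be the ring of continuous definable functions $X\to R$. By quantifier elimination the pure field $R$ is o-minimal, and its definable sets are the semi-algebraic sets. A reader interested only in the question above may take $\mathcal R=R=\mathbb R$ everywhere.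

\begin{theorem}\label{thm:A}
There is an algorithm which, given a sentence $\varphi$ of the language of rings, decides whether $C_{\mathcal R}(R)\models\varphi$. The algorithm and its output depend neither on $R$ nor on $\mathcal R$. In particular $A_{\mathbb R}=C_{s.a.}(\mathbb R,\mathbb R)$ is decidable.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If $X$ is definable and $\dim X\le 1$, then $C_{\mathcal R}(X)$ is decidable, and its theory depends only on a finite incidence graph of $X$, defined in Section~\ref{sub:graph}.
\item[(2)] If $R\subseteq R'$ are real closed, then the base extension $A_R\to A_{R'}$, $f\mapsto f_{R'}$, is an elementary embedding. Also $A_R\preceq C_{\mathcal R}(R)$.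
\item[(3)] For semi-algebraic $X$, the ring $C_{s.a.}(X,R)$ is decidable if and only if $\dim X\le1$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
The expansion of $A_R$ by a predicate for the set of constant functions defines $\mathbb N$ and is undecidable. In contrast, $A_R$ interprets, even with parameters, no model of Robinson's arithmetic $Q$. Hence the set of constant functions is not definable in $A_R$, even with parameters.
\end{theorem}

\subsection{Method}

The proof of Theorem~\ref{thm:A} separates what happens near a point from what happens along the line. Near a point $s$, a function is a pair of one-sided germs with a common limit. Such pairs live in a structure made of two real closed valued fields glued along their residue field; we axiomatize it in Section~\ref{sec:germs} and prove in Section~\ref{sec:T} that its theory is complete and decidable. Along the line, a tuple of functions changes its behavior only finitely often, so it is described by a finite word (Section~\ref{sec:words}). Section~\ref{sec:proj} shows how an existential quantifier acts on regular languages of such words, and Section~\ref{sec:A} carries out the induction on formulas. Sections~\ref{sec:elem} and~\ref{sec:curves}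 prove Theorem~\ref{thm:B}, and Section~\ref{sec:const} proves Theorem~\ref{thm:C}. We begin with three small formulas in which every ingredient is visible.

\section{Three examples}\label{sec:examples}

We work in $A_R$ and use two facts recalled in Section~\ref{sec:facts}: a semi-algebraic subset of $R$ is a finite union of points and intervals, and a semi-algebraic function defined on one side of a point $s$ is continuous close to $s$ and has a limit in $R\cup\{\pm\infty\}$ at $s$.

\begin{example}[divisibility]\label{ex:div}
When does $f_1$ divide $f_2$? Partition the plane into
\[
a=\{x_1\ne0\},\qquad o=\{x_1=x_2=0\},\qquad b=\{x_1=0,\ x_2\neq 0\},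
\]
and choose a finite set $S\subset R$ such that $(f_1,f_2)$ maps each component of $R\setminus S$ into one of these sets; this set is the \emph{type} of the component. A solution $g$ of $f_1g=f_2$ is forced to be $f_2/f_1$ on an interval of type $a$, it is arbitrary on an interval of type $o$, and it does not exist on an interval of type $b$. At a point $s\in S$ consider the condition

\begin{quote}
$(\lambda)$ there are semi-algebraic functions $y_1$ just left of $s$ and $y_2$ just right of $s$, with $f_1y_1=f_2$ and $f_1y_2=f_2$ there, whose limits at $s$ are finite and equal.
\end{quote}

\noindent We claim that $f_1$ divides $f_2$ if and only if no interval has type $b$ and $(\lambda)$ holds at every point of $S$. If $f_1g=f_2$, restrict $g$ to the two sides of $s$. Conversely, $y_1$, $y_2$ and their common limit form a continuous function $g_s$ near $s$. On an interval of type $a$ put $g=f_2/f_1$; it agrees with $g_s$ near each endpoint $s\in S$. On an interval of type $o$ let $g$ be equal to $g_s$ near each endpoint $s\in S$ and interpolate linearly in between. Put $g(s)=g_s(s)$ for $s\in S$. Then $g\in A_R$, and $f_1g=f_2$ holds off $S$, hence everywhere by continuity.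

Write the types of the intervals from left to right, separated by $+$ or $-$ according to whether $(\lambda)$ holds at the point between them. Then $f_1$ divides $f_2$ if and only if this word contains neither $b$ nor $-$, which is a regular condition. With $S=\{0\}$, the pair $(x,x|x|)$ has the word $a+a$. The pairs $(|x|,x)$ and $(x,\sqrt{|x|})$ have the word $a-a$, the first because $x/|x|$ has the different limits $-1$ and $1$, the second because $\sqrt{|x|}/x$ is unbounded. The three pairs have the same types and the same value $(0,0)$ at $0$. So the letter at a point is not a property of the values: it depends on the two one-sided germs, on which quotients of germs are bounded, and on a comparison of a left limit with a right limit.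
\end{example}

\begin{example}[local solutions that do not fit together]\label{ex:chain}
Consider $\exists y\,(y^2=1\wedge x_1y=x_2)$. Let $f_1=\max(|x|-1,0)$, and let $f_2$ be $f_1$ for $x\le0$ and $-f_1$ for $x\ge0$. The function $g=1$ is a solution on $(-\infty,1)$ and $g=-1$ is a solution on $(-1,\infty)$, so there is a solution near every point. There is none on $R$: if $g^2=1$, then $\{g=1\}$ is semi-algebraic, open and closed, hence empty or $R$, and neither constant works. On the interval $(-1,1)$ the witness has two options, and the left endpoint accepts only the first, the right endpoint only the second. The letter at a point must therefore record which \emph{pairs} of options, one on the left and one on the right, can be joined there, and the options chosen on consecutive intervals must be checked for consistency along the word. A finite automaton can do this.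
\end{example}

\begin{example}[the witness needs more points]\label{ex:insert}
Consider the sentence saying that some $y$ is neither zero nor a unit. There are no free variables, so there is nothing to cut and the word of the empty tuple has one letter. A witness $g$ vanishes somewhere but not everywhere, so with respect to the partition $\{y=0\},\{y\ne0\}$ it needs at least one cut point. To match the word of $(\bar f,g)$ with the word of $\bar f$ we must insert points into the intervals of $\bar f$, and we must know in advance which letter a new point will carry. We shall choose the partitions so fine that this letter is determined by the type of the interval. That this is possible is Theorem~\ref{thm:T}(b), the main fact about the local theory.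
\end{example}

\section{Standard facts}\label{sec:facts}

\subsection*{Real closed fields}
Let $L_{or}$ be the language of ordered rings and RCF the theory of real closed fields in it.
\begin{enumerate}
\item[(R1)] (Tarski) RCF is complete and decidable and has effective quantifier elimination. Hence, if $R\subseteq R'$ are real closed, a sentence with parameters in $R$ holds in $R$ if and only if it holds in $R'$ (\emph{transfer}).
\item[(R2)] An ordered field is real closed if and only if positive elements are squares and polynomials of odd degree have roots. If $B$ is a subfield of a real closed field $K$, the relative algebraic closure of $B$ in $K$ is a real closure of $B$. A real closed subfield of $K$ is relatively algebraically closed in $K$.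
\item[(R3)] (Artin--Schreier) Let $B$ be an ordered field, $C\supseteq B$ an algebraic ordered extension and $K'$ a real closed field. An ordered embedding $B\to K'$ has at most one ordered extension $C\to K'$. It has exactly one if $C$ is a real closure of $B$, and the image is then the relative algebraic closure of the image of $B$.
\item[(R4)] (Root bound) A root $w$ of $X^d+\sum_{i<d}a_iX^i$ satisfies $|w|<1+\sum_i|a_i|$. So each element of an algebraic ordered extension of $B$ is bounded in absolute value by an element of $B$.
\item[(R5)] (Cuts) Let $E\subseteq K$ and $E'\subseteq K'$ be real closed, $\sigma:E\to E'$ an isomorphism, $\alpha\in K\setminus E$, and let $\alpha'\in K'$ satisfy $\sigma(c)<\alpha'$ when $c<\alpha$ and $\sigma(c)>\alpha'$ when $c>\alpha$. A nonzero polynomial over $E$ is a product of a constant, factors $X-c$ and factors $(X-c)^2+d^2$ with $d\ne0$, so $p(\alpha)$ and $p^\sigma(\alpha')$ are nonzero of the same sign. Hence $\sigma$ extends to an ordered isomorphism $E(\alpha)\to E'(\alpha')$ with $\alpha\mapsto\alpha'$.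
\end{enumerate}
A set is \emph{$\mathbb Z$-definable} if it is defined by an $L_{or}$-formula without parameters. We identify such a set $c$ with its formula, so that it can be evaluated in every real closed field. By (R1), whether $c$ is empty, or contained in $c'$, does not depend on the field and is decidable.

\subsection*{O-minimal structures}
\begin{enumerate}
\item[(O1)] (Monotonicity) If $f:(a,b)\to R$ is definable, finitely many points cut $(a,b)$ into intervals on each of which $f$ is continuous and either constant or strictly monotone. In particular one-sided limits exist in $R\cup\{\pm\infty\}$.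
\item[(O2)] (Cell decomposition) The point $R^0$ is a cell of dimension $0$. If $c\subseteq R^m$ is a cell, the graph of a continuous definable function on $c$ is a cell of the same dimension, and a band $\{(\bar x,y):\bar x\in c,\ \xi(\bar x)<y<\xi'(\bar x)\}$, with $\xi<\xi'$ continuous definable or infinite, is a cell of dimension one more. Given finitely many definable subsets of $R^{m+1}$, there are a finite partition of $R^m$ into cells $c$ and continuous definable functions $\xi_1<\dots<\xi_\nu$ on each $c$ such that each given set is a union of graphs of these functions and of bands between consecutive ones (with $\xi_0=-\infty$, $\xi_{\nu+1}=+\infty$). The dimension of a definable set is the largest dimension of a cell in a partition of it into cells. A cell of dimension $1$ is mapped homeomorphically onto an open interval by one of the coordinate projections.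
\item[(O3)] (Curve selection) If $Y\subseteq R^N$ is definable and $y$ is in its closure, there is a definable $\eta:(0,\epsilon)\to Y$ with $\eta(u)\to y$ as $u\to0$.
\end{enumerate}

\subsection*{Logic and automata}
\begin{enumerate}
\item[(L1)] A complete, recursively axiomatized theory is decidable.
\item[(L2)] A structure is \emph{$\aleph_1$-saturated} if every finitely satisfiable set of formulas in one variable with countably many parameters is satisfiable. Every structure has an $\aleph_1$-saturated elementary extension.
\item[(L3)] Let $\mathcal I$ be a set of isomorphisms between substructures of $\mathfrak A$ and substructures of $\mathfrak A'$. Suppose that for every $\sigma\in\mathcal I$, every element of $\mathfrak A$ lies in the domain, and every element of $\mathfrak A'$ in the range, of some extension of $\sigma$ in $\mathcal I$ (the \emph{back-and-forth property}). Then every $\sigma\in\mathcal I$ is \emph{partial elementary}: $\mathfrak A\models\theta(\bar a)$ if and only if $\mathfrak A'\models\theta(\sigma\bar a)$, for all formulas $\theta$ and all $\bar a$ in the domain of $\sigma$.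
\item[(L4)] A language, that is, a set of finite words over a finite alphabet, is \emph{regular} if it is accepted by a finite automaton, deterministic or not. Regular languages are effectively closed under complement, intersection, union, and images and preimages under letter-to-letter maps; membership and emptiness are decidable.
\end{enumerate}

\section{Germs at a point}\label{sec:germs}

We build the structure in which conditions such as $(\lambda)$ in Example~\ref{ex:div} are first-order.

Let $K_{\mathcal R}$ be the ring of germs at $0^+$ of definable functions $(0,\epsilon)\to R$. We say that a property of $x$ holds \emph{eventually} if it holds for all sufficiently small $x>0$. By o-minimality a definable property of $x$ holds eventually or fails eventually. In particular each germ has an eventually constant sign, so $K_{\mathcal R}$ is an ordered field in which $f>0$ means that $f(x)>0$ eventually. It is real closed by (R2): a positive germ has the square root $\sqrt{f(x)}$, and for a monic polynomial of odd degree over $K_{\mathcal R}$, the function that sends $x$ to the least root of the polynomial with coefficients evaluated at $x$ is definable and is a root.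

\begin{lemma}\label{lem:eventually}
For every $L_{or}$-formula $\theta$ without parameters and every tuple $\bar f$ in $K_{\mathcal R}$,
\[
K_{\mathcal R}\models\theta(\bar f)\iff R\models\theta(\bar f(x))\ \text{eventually}.
\]
\end{lemma}

\begin{proof}
Both fields are real closed, so by (R1) we may assume that $\theta$ has no quantifiers. For atomic $\theta$ the claim is the definition of equality and order of germs. It passes to conjunctions, and to negations because $\theta(\bar f(x))$ holds eventually or fails eventually.
\end{proof}

Let $V_{\mathcal R}$ be the ring of germs bounded in absolute value by an element of $R$. By (O1) every germ is eventually continuous and has a limit in $R\cup\{\pm\infty\}$, so $V_{\mathcal R}$ consists of the germs with a limit in $R$. It is convex, and it is not all of $K_{\mathcal R}$ because $1/x\notin V_{\mathcal R}$. The map $\mathrm{res}(f)=\lim_{x\to0^+}f(x)$ is a ring homomorphism of $V_{\mathcal R}$ onto $R$. Its kernel is the set of non-units: if the limit of $f$ is nonzero then $1/f$ is bounded, and if it is zero then $f=0$ or $1/f$ is unbounded. These are the properties that we take as axioms. A point of the line has two sides; a point of a curve may have any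 number $n$ of branches, so we allow $n$ copies of the field of germs.

\begin{definition}\label{def:T}
For $n\ge0$, the theory $T_n$ has sorts $K_1,\dots,K_n,k$, each with the language of ordered rings, predicates $V_j\subseteq K_j$ and functions $\mathrm{res}_j:K_j\to k$. The axioms say: $K_j$ and $k$ are real closed fields; $V_j\neq K_j$ is a convex subring of $K_j$ containing $1$; the restriction of $\mathrm{res}_j$ to $V_j$ is a ring homomorphism onto $k$ whose kernel $\mathfrak m_j$ is the set of non-units of $V_j$; and $\mathrm{res}_j=0$ off $V_j$. We write $L(T_n)$ for the language.
\end{definition}

The theory $T_n$ is recursively axiomatized, and by the above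
\[
\mathcal M_n=(K_{\mathcal R},\dots,K_{\mathcal R};R),\qquad V_j=V_{\mathcal R},\quad \mathrm{res}_j=\mathrm{res},
\]
is a model of it. The sorts $K_1,\dots,K_n$ interact only through the common sort $k$.

\begin{definition}\label{def:compatible}
A \emph{compatible $m$-tuple} in a model of $T_n$ is a tuple $(\bar a_1,\dots,\bar a_n,\bar e)$ with $\bar a_j\in V_j^m$, $\bar e\in k^m$ and $\mathrm{res}_j(\bar a_j)=\bar e$ for all $j$. It \emph{lies in} a $\mathbb Z$-definable set $c$ if each of $\bar a_1,\dots,\bar a_n,\bar e$ satisfies the formula $c$ in its own real closed field.
\end{definition}

Compatibility is the algebraic form of continuity. Let $J$ be an open interval, $f:J\to R$ continuous definable and $s\in J$, and let $f_s^-,f_s^+\in K_{\mathcal R}$ be the germs of $f(s-x)$ and $f(s+x)$. Then $(f_s^-,f_s^+,f(s))$ is compatible in $\mathcal M_2$. Conversely, let $(g^-,g^+,r)$ be compatible, and choose representatives of $g^-,g^+$ that are continuous on some $(0,\delta)$. Then $g(s-x)=g^-(x)$, $g(s)=r$, $g(s+x)=g^+(x)$ defines a continuous definable function near $s$ with $(g_s^-,g_s^+,g(s))=(g^-,g^+,r)$.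

Condition $(\lambda)$ of Example~\ref{ex:div} says that the compatible tuple of $(f_1,f_2)$ at $s$ satisfies the $L(T_2)$-formula
\begin{equation}\label{eq:div}
\exists y_1\in V_1\,\exists y_2\in V_2\,\bigl(\mathrm{res}_1y_1=\mathrm{res}_2y_2\ \wedge\ x_{11}y_1=x_{12}\ \wedge\ x_{21}y_2=x_{22}\bigr),
\end{equation}
where $\bar x_j=(x_{j1},x_{j2})$ ranges over $K_j^2$.

\section{The theory of the germ structures}\label{sec:T}

We need three facts about $T_n$: it is decidable; for a tuple whose germs and value lie in the same piece of a fine enough partition, the truth of a given formula depends only on the piece; and inclusions of models are elementary. All three follow from one back-and-forth argument.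

\subsection{Convex valuation rings}

Write $K,V,\mathfrak m,\mathrm{res}$ for one of the $K_j,V_j,\mathfrak m_j,\mathrm{res}_j$ in a model of $T_n$. By convexity $V\supseteq[-1,1]$, so for each $a\neq0$ one of $a$, $1/a$ is in $V$: the ring $V$ is a valuation ring. Recall that its valuation $v$ is the quotient map from $K^*=K\setminus\{0\}$ to the group $K^*/V^*$, written additively and ordered by $v(a)\le v(b)\iff b/a\in V$; we put $v(0)=\infty$. Then $v(a+b)\ge\min(v(a),v(b))$, $V=\{v\ge0\}$ and $\mathfrak m=\{v>0\}$. In $K_{\mathcal R}$ the valuation compares orders of vanishing: $v(1/x)<0<v(x)<v(x^2)$. We use the following facts.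
\begin{enumerate}
\item[(V1)] If $|a|\le|b|$ then $v(a)\ge v(b)$, since $a=0$ or $a/b\in[-1,1]$.
\item[(V2)] If $0\le a\in V$ then $\mathrm{res}\,a\ge0$: indeed $a=b^2$ with $0\le b\le\max(1,a)$, so $b\in V$. Hence $\mathrm{res}$ is order preserving on $V$, and $\mathrm{res}\,a<\mathrm{res}\,b$ implies $a<b$. A unit of $V$ has the sign of its residue; in particular $1+\mu>0$ for $\mu\in\mathfrak m$.
\item[(V3)] For a subfield $B\subseteq K$, the ring $\mathrm{res}(V\cap B)$ is a subfield of $k$: if $\mathrm{res}\,a\ne0$ then $a$ is a unit of $V$ and $1/a\in V\cap B$.
\item[(V4)] Every nonzero $p\in B[X]$ can be written $p=c\,p_0$, where $c$ is a coefficient of $p$ of least value, $p_0\in(V\cap B)[X]$, and $\mathrm{res}\,p_0\ne0$ because $p_0$ has a coefficient $1$.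
\end{enumerate}

\begin{lemma}\label{lem:alg}
Let $B\subseteq C\subseteq K$ be fields.
\begin{enumerate}
\item[(i)] If $C$ is algebraic over $B$, then $\mathrm{res}(V\cap C)$ is algebraic over $\mathrm{res}(V\cap B)$, and $V\cap C$ is the convex hull of $V\cap B$ in $C$.
\item[(ii)] If $C$ is real closed, then $\mathrm{res}(V\cap C)$ is real closed and $v(C^*)$ is divisible.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $w\in V\cap C$. It is a root of a nonzero polynomial over $B$, hence by (V4) of some $p_0\in(V\cap B)[X]$ with $\mathrm{res}\,p_0\neq0$, and $\mathrm{res}\,w$ is a root of $\mathrm{res}\,p_0$. By (R4) there is $e\in V\cap B$ with $|\mathrm{res}\,w|<\mathrm{res}\,e$, and then $|w|<e$ by (V2). So $w$ is in the convex hull of $V\cap B$. The hull is contained in $V$ because $V$ is convex.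

(ii) We use (R2). A positive element of $\mathrm{res}(V\cap C)$ is $\mathrm{res}\,a$ with $0<a\in V\cap C$, and $\sqrt a\in V\cap C$. A monic polynomial of odd degree over $\mathrm{res}(V\cap C)$ lifts to a monic polynomial of the same degree over $V\cap C$; the lift has a root in $C$, which lies in $V$ by (R4) and convexity, and its residue is a root of the given polynomial. Finally $v(c)=\ell\,v(|c|^{1/\ell})$ for $c\in C^*$ and $\ell\ge1$.
\end{proof}

The next lemma lets us pass to real closures at no cost. The hypothesis that $E$ is real closed keeps the new residues inside $E$.

\begin{lemma}\label{lem:E}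
Let $\mathfrak A,\mathfrak A'$ be models of $T_n$, with the data of $\mathfrak A'$ marked by primes. Let $\sigma_1:B\to B'$ be an ordered isomorphism of subfields of $K_1,K_1'$ with $\sigma_1(V_1\cap B)=V_1'\cap B'$. Let $\sigma_0:E\to E'$ be an ordered isomorphism of real closed subfields of $k,k'$ such that $\mathrm{res}_1(V_1\cap B)\subseteq E$ and $\mathrm{res}_1'\sigma_1=\sigma_0\,\mathrm{res}_1$ on $V_1\cap B$. Then $\sigma_1$ extends to an ordered isomorphism $\tilde\sigma_1:\tilde B\to\tilde B'$ of the relative algebraic closures, and the same three conditions hold for $\tilde\sigma_1,\tilde B,\tilde B'$.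
\end{lemma}

\begin{proof}
The extension exists by (R3). It maps the convex hull of $V_1\cap B$ onto that of $V_1'\cap B'$, so $\tilde\sigma_1(V_1\cap\tilde B)=V_1'\cap\tilde B'$ by Lemma~\ref{lem:alg}(i). The field $F=\mathrm{res}_1(V_1\cap\tilde B)$ is algebraic over $\mathrm{res}_1(V_1\cap B)\subseteq E$, so $F\subseteq E$ by (R2). Since $\tilde\sigma_1$ respects the valuation rings, it respects their units and maximal ideals, so $\mathrm{res}_1w\mapsto\mathrm{res}_1'\tilde\sigma_1w$ is a well-defined embedding $F\to k'$, ordered by (V2). It agrees with $\sigma_0$ on $\mathrm{res}_1(V_1\cap B)$, hence on $F$ by (R3).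
\end{proof}

\subsection{Back and forth}

For a real closed subfield $B$ of $K_j$ or $k$ and an element $a$ of that field, let $B\langle a\rangle$ be the relative algebraic closure of $B(a)$.

Let $\mathfrak A,\mathfrak A'$ be models of $T_n$. Let $\mathcal I$ be the set of tuples $\sigma=(\sigma_1,\dots,\sigma_n,\sigma_0)$ of ordered isomorphisms $\sigma_j:E_j\to E_j'$ and $\sigma_0:E\to E'$ between countable real closed subfields of $K_j,K_j'$ and of $k,k'$, such that for all $j$
\[
\sigma_j(V_j\cap E_j)=V_j'\cap E_j',\qquad \mathrm{res}_j(V_j\cap E_j)\subseteq E,\qquad \mathrm{res}_j'\sigma_j=\sigma_0\,\mathrm{res}_j\ \text{on }V_j\cap E_j .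
\]
These are the isomorphisms between substructures all of whose sorts are countable real closed fields. The middle condition is an inclusion, not an equality. This matters: adjoining an element to $E_1$ may create new residues, and we want to add them to $E$ without touching $E_2,\dots,E_n$.

\begin{proposition}\label{prop:bf}
If $\mathfrak A,\mathfrak A'$ are $\aleph_1$-saturated, then $\mathcal I$ has the back-and-forth property. So every $\sigma\in\mathcal I$ is partial elementary.
\end{proposition}

\begin{proof}
The union of an increasing sequence in $\mathcal I$ is in $\mathcal I$. By symmetry between $\mathfrak A$ and $\mathfrak A'$ and among the indices $j$, it suffices to extend a given $\sigma\in\mathcal I$ so that its domain contains a given element of $k$ or of $K_1$. We drop the index $1$ on $V,\mathfrak m,\mathrm{res}$. An element of $K_1$ can bring a new residue, a new value, or neither. Steps 1--3 dispose of new residues, and Steps 4 and 5 treat the other two cases.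

\emph{Step 1: adjoining $\alpha\in k\setminus E$.} The conditions $\sigma_0(c)<y$ for $c<\alpha$ and $y<\sigma_0(c)$ for $c>\alpha$, with $c\in E$, are countably many, and finitely many of them are satisfied in $E'$, which is densely ordered without endpoints. By saturation some $\alpha'\in k'$ satisfies all of them. By (R5) and (R3), $\sigma_0$ extends to $E\langle\alpha\rangle\to E'\langle\alpha'\rangle$. With the $\sigma_j$, $j\ge1$, unchanged we obtain an element of $\mathcal I$. Iterating, we can make $E$ contain any given countable subset of $k$.

\emph{Step 2: achieving $\mathrm{res}(V\cap E_1)=E$ by enlarging $E_1$ only.} The field $F=\mathrm{res}(V\cap E_1)$ is real closed by Lemma~\ref{lem:alg}(ii). Let $\alpha\in E\setminus F$; it is transcendental over $F$ by (R2). Choose $b\in V$ and $b'\in V'$ with residues $\alpha$ and $\sigma_0(\alpha)$. Let $0\neq p=cp_0\in E_1[X]$ as in (V4). Then $\mathrm{res}\,p_0(b)=(\mathrm{res}\,p_0)(\alpha)$ is a nonzero element of $E$, and the residue of $p_0^{\sigma_1}(b')$ is its image under $\sigma_0$. So $p_0(b)$ and $p_0^{\sigma_1}(b')$ are units with the same sign, by (V2), and $p(b)=cp_0(b)$ and $p^{\sigma_1}(b')=\sigma_1(c)p_0^{\sigma_1}(b')$ are nonzero with the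 same sign. Thus $b\mapsto b'$ extends $\sigma_1$ to an ordered isomorphism $E_1(b)\to E_1'(b')$. For $q=dq_0$,
\[
\frac{p(b)}{q(b)}=\frac cd\cdot\frac{p_0(b)}{q_0(b)},
\]
and the second factor is a unit. So the quotient is in $V$ if and only if $c/d\in V$, if and only if $\sigma_1(c/d)\in V'$, if and only if the image of the quotient is in $V'$. In that case its residue is $\mathrm{res}(c/d)\cdot(\mathrm{res}\,p_0)(\alpha)/(\mathrm{res}\,q_0)(\alpha)\in E$, and $\sigma_0$ maps this to the residue of the image. Lemma~\ref{lem:E} extends the map to $E_1\langle b\rangle$, whose residue field contains $\alpha$ and is contained in $E$. Since $E$ is countable, countably many such extensions give the equality.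

\emph{Step 3: reduction for $a\in K_1$.} Alternating Steps 1 and 2, build $\sigma=\sigma^0\subseteq\sigma^1\subseteq\cdots$ in $\mathcal I$ with
\[
\mathrm{res}(V\cap E_1^i\langle a\rangle)\subseteq E^{i+1}=\mathrm{res}(V\cap E_1^{i+1});
\]
Step 1 applies because $E_1^i\langle a\rangle$ is countable. Replace $\sigma$ by the union. Then $E_1\langle a\rangle=\bigcup_iE_1^i\langle a\rangle$, so
\begin{equation}\label{eq:nores}
\mathrm{res}(V\cap E_1\langle a\rangle)=E=\mathrm{res}(V\cap E_1).
\end{equation}
Assume $a\notin E_1$. It now suffices to extend $\sigma_1$ to an ordered isomorphism of $E_1\langle a\rangle$ onto a real closed subfield of $K_1'$ such that $w\in V\iff\sigma_1(w)\in V'$. Indeed, by \eqref{eq:nores} each $w\in V\cap E_1\langle a\rangle$ is $e+\mu$ with $e\in V\cap E_1$ and $\mu\in\mathfrak m$. Then $\sigma_1(\mu)\in\mathfrak m'$, because $\mu=0$ or $1/\mu\notin V$, and so $\mathrm{res}'\sigma_1w=\mathrm{res}'\sigma_1e=\sigma_0\,\mathrm{res}\,e=\sigma_0\,\mathrm{res}\,w$. Put $G=v(E_1^*)$.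

\emph{Step 4: the case $v(E_1\langle a\rangle^*)\ne G$.} Choose $0<b\in E_1\langle a\rangle$ with $v(b)\notin G$. Then $b\notin E_1$, so $b$ is transcendental over $E_1$; since $E_1\langle a\rangle$ has transcendence degree one over $E_1$, we get $E_1\langle b\rangle=E_1\langle a\rangle$. We look for $0<b'\in K_1'$ such that for all $0<c\in E_1$
\begin{equation}\label{eq:valcut}
v(c)<v(b)\Rightarrow v'(\sigma_1c)<v'(b'),\qquad v(c)>v(b)\Rightarrow v'(\sigma_1c)>v'(b').
\end{equation}
These are countably many first-order conditions. Given finitely many of them, let $c_1$ have the largest value among the $c$ of the first kind and $c_2$ the least value among those of the second kind; $\sigma_1$ preserves the comparison of values. If both kinds occur, $\sqrt{\sigma_1(c_1c_2)}$ has value strictly between $v'(\sigma_1c_1)$ and $v'(\sigma_1c_2)$. If only one kind occurs, take $\sigma_1(c_1)\delta$ or $\sigma_1(c_2)/\delta$ with $0<\delta\in\mathfrak m'$; such $\delta$ exists because $V'\neq K_1'$. By saturation $b'$ exists.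

Let $c\in E_1^*$ and let $\ell\ne0$ be an integer. Put $c^*=|c|^{-1/\ell}\in E_1$. Then $v(cb^\ell)=\ell\,(v(b)-v(c^*))$, which is nonzero since $v(b)\notin G$ and ordered groups are torsion free, and by \eqref{eq:valcut}
\begin{equation}\label{eq:mono}
v(cb^\ell)\ \text{and}\ v'(\sigma_1(c)b'^{\ell})\ \text{are both positive or both negative.}
\end{equation}
Let $0\ne p=\sum_ic_iX^i\in E_1[X]$. Applying \eqref{eq:mono} to quotients of two nonzero terms, we see that the nonzero terms of $p(b)$ have distinct values, and that the term of least value has the same index $i$ in $p(b)$ and in $p^{\sigma_1}(b')$. So $p(b)=c_ib^i(1+\mu)$ and $p^{\sigma_1}(b')=\sigma_1(c_i)b'^i(1+\mu')$ with $\mu\in\mathfrak m$, $\mu'\in\mathfrak m'$. By (V2) both have the sign of $c_i$, and $b\mapsto b'$ defines an ordered isomorphism $E_1(b)\to E_1'(b')$. A quotient $p(b)/q(b)$ has the value of a monomial $cb^\ell$, and its image has the value of $\sigma_1(c)b'^\ell$. So the valuation rings correspond, by \eqref{eq:mono} if $\ell\neq0$ and by the choice of $\sigma$ if $\ell=0$. Extend the map to $E_1\langle b\rangle$ by (R3); the valuation rings still correspond by Lemma~\ref{lem:alg}(i).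

\emph{Step 5: the case $v(E_1\langle a\rangle^*)=G$.} As in Step 1 choose $a'\in K_1'$ realizing the image of the cut of $a$ over $E_1$, and extend $\sigma_1$ to an ordered isomorphism $E_1\langle a\rangle\to E_1'\langle a'\rangle$. We show that each $0<w\in E_1\langle a\rangle$ lies between two elements of $E_1$ of the same value as $w$, so that the order alone decides whether $w\in V$. Take $0<c_0\in E_1$ with $v(c_0)=v(w)$. Then $w/c_0$ is a positive unit, and by \eqref{eq:nores} there is $e\in V\cap E_1$ with $\mathrm{res}\,e=\mathrm{res}(w/c_0)>0$. By (V2), $0<e/2<w/c_0<2e$. Put $c=c_0e/2$ and $\tilde c=2c_0e$; then $0<c<w<\tilde c$ and $v(c)=v(w)=v(\tilde c)$. If $w\in V$, then $\tilde c\in V$, so $0<\sigma_1w<\sigma_1\tilde c\in V'$ and $\sigma_1w\in V'$. If $w\notin V$, then $c\notin V$, so $\sigma_1w>\sigma_1c>0$ with $\sigma_1c\notin V'$, and $\sigma_1w\notin V'$.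
\end{proof}

The axiom $V_j\neq K_j$ was used only in Step 4. Without it the theory is incomplete for $n\geq1$, since $V_j=K_j=k$ with $\mathrm{res}_j$ the identity satisfies the other axioms, and so does $\mathcal M_n$.

\subsection{Completeness and tuples of uniform sign}

At a point in the interior of an interval of the kind used in Section~\ref{sec:examples}, the germs and the value of $\bar f$ satisfy the same sign conditions from a finite list. The next lemma treats the limiting case, where they satisfy the same sign conditions for all integer polynomials. The field generated by the germs is then trivially valued, and the signs decide everything.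

\begin{lemma}\label{lem:uniform}
Let $(\bar a_1,\dots,\bar a_n,\bar e)$ and $(\bar a_1',\dots,\bar a_n',\bar e\,')$ be compatible $m$-tuples in models $\mathfrak A,\mathfrak A'$ of $T_n$. Suppose that for every $P\in\mathbb Z[X_1,\dots,X_m]$ the elements $P(\bar a_j),P(\bar e),P(\bar a_j'),P(\bar e\,')$, $1\le j\le n$, all have the same sign. Then the two tuples satisfy the same $L(T_n)$-formulas.
\end{lemma}

\begin{proof}
By (L2) we may assume that $\mathfrak A,\mathfrak A'$ are $\aleph_1$-saturated. Let $E_j$ and $E$ be the relative algebraic closures of $\mathbb Q(\bar a_j)$ in $K_j$ and of $\mathbb Q(\bar e)$ in $k$, and define $E_j',E'$ in the same way. If $P(\bar a_j)\neq0$ then $\mathrm{res}_jP(\bar a_j)=P(\bar e)\ne0$, so $P(\bar a_j)$ is a unit of $V_j$. Hence $\mathbb Q(\bar a_j)\subseteq V_j$, and $E_j\subseteq V_j$ by (R4) and convexity; in the same way $E_j'\subseteq V_j'$. So $\mathrm{res}_j$ is an ordered embedding of the field $E_j$ into $k$. It maps $\mathbb Q(\bar a_j)$ onto $\mathbb Q(\bar e)$, so its image is algebraic over $\mathbb Q(\bar e)$ and lies in $E$. By the hypothesis on signs, $P(\bar a_j)\mapsto P(\bar a_j')$ and $P(\bar e)\mapsto P(\bar e\,')$ are well-defined ordered ring isomorphisms;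 they extend to the fraction fields and by (R3) to $\sigma_j:E_j\to E_j'$ and $\sigma_0:E\to E'$. The ordered embeddings $\mathrm{res}_j'\sigma_j$ and $\sigma_0\,\mathrm{res}_j$ of $E_j$ into $k'$ both send $\bar a_j$ to $\bar e\,'$, so they agree on $\mathbb Q(\bar a_j)$ and by (R3) on $E_j$. Thus $\sigma\in\mathcal I$, and Proposition~\ref{prop:bf} applies.
\end{proof}

For a finite set $\mathcal P$ of integer polynomials and $\varepsilon\in\{-1,0,1\}^{\mathcal P}$ let $\{\operatorname{sign}\mathcal P=\varepsilon\}$ be the $\mathbb Z$-definable set where each $P\in\mathcal P$ has sign $\varepsilon(P)$.

\begin{theorem}\label{thm:T}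
\begin{enumerate}
\item[(a)] $T_n$ is complete, hence decidable.
\item[(b)] For every $L(T_n)$-formula $\lambda(\bar x_1,\dots,\bar x_n,\bar z)$ in $m$-tuples of variables one can effectively find a finite $\mathcal P\subset\mathbb Z[X_1,\dots,X_m]$ such that for each $\varepsilon\in\{-1,0,1\}^{\mathcal P}$, the theory $T_n$ proves ``all compatible $m$-tuples lying in $\{\operatorname{sign}\mathcal P=\varepsilon\}$ satisfy $\lambda$'' or the same sentence with $\neg\lambda$ in place of $\lambda$.
\item[(c)] If $\mathfrak A\subseteq\mathfrak A'$ are models of $T_n$, then $\mathfrak A\preceq\mathfrak A'$.
\end{enumerate}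
\end{theorem}

\begin{proof}
(a) The case $m=0$ of Lemma~\ref{lem:uniform} says that any two models satisfy the same sentences, and $\mathcal M_n$ is a model. Decidability follows from (L1).

(b) Enumerate $\mathbb Z[X_1,\dots,X_m]=\{P_1,P_2,\dots\}$ and put $\mathcal P_N=\{P_1,\dots,P_N\}$. Call $\varepsilon\in\{-1,0,1\}^{\mathcal P_N}$ \emph{bad} if neither sentence is provable for it. A restriction of a bad vector is bad, since a sentence provable for the restriction is provable for the vector. Suppose that there is a bad vector for every $N$. The bad vectors form an infinite finitely branching tree, which by K\"onig's lemma has an infinite branch $\varepsilon$. For each $N$ it is consistent with $T_n$ that a compatible tuple lying in $\{\operatorname{sign}\mathcal P_N=\varepsilon|_{\mathcal P_N}\}$ satisfies $\lambda$, and also that one satisfies $\neg\lambda$. By compactness there are two compatible tuples in models of $T_n$, one satisfying $\lambda$ and one satisfying $\neg\lambda$, on all of whose components each $P_i$ has sign $\varepsilon(P_i)$. This contradicts Lemma~\ref{lem:uniform}. So some $\mathcal P_N$ has no bad vector, and by (a) we find it by testing $N=1,2,\dots$.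

(c) Given a finite tuple in $\mathfrak A$, choose countable relatively algebraically closed subfields $E_j\subseteq K_j$ containing its elements of sort $K_j$, and then a countable relatively algebraically closed $E\subseteq k$ containing its elements of sort $k$ and all $\mathrm{res}_j(V_j\cap E_j)$. Since $\mathfrak A$ is a substructure of $\mathfrak A'$, the identity of $(E_1,\dots,E_n,E)$ belongs to the set $\mathcal I$ formed for $\aleph_1$-saturated elementary extensions of $\mathfrak A$ and $\mathfrak A'$. Apply Proposition~\ref{prop:bf}.
\end{proof}

\begin{remark}\label{rem:signs}
In (b) it is essential that all components of the tuple lie in the same set. For $r,r'\in R$, the compatible tuple $\bigl((x,rx),(x,r'x),(0,0)\bigr)$ in $\mathcal M_2$ satisfies \eqref{eq:div} if and only if $r=r'$. If $P\in\mathbb Z[X_1,X_2]$ is nonzero with lowest homogeneous part $P_d$, the germ $P(x,rx)$ has the sign of $P_d(1,r)$ whenever this is nonzero, so its sign is locally constant in $r$ off a finite set. Hence for any finite $\mathcal P$ there are $r\ne r'$ such that the tuples for $(r,r)$ and $(r,r')$ give each $P\in\mathcal P$ the same signs component by component, while only the first satisfies \eqref{eq:div}.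 This is why the words below need separate letters for points.
\end{remark}

\section{Words}\label{sec:words}

A \emph{local formula} in $m$ variables is an $L(T_2)$-formula $\lambda(\bar x_1,\bar x_2,\bar z)$ in $m$-tuples of variables of sorts $K_1,K_2,k$. If $\bar f:J\to R^m$ is continuous definable on an open interval $J$ and $s\in J$, we say that $\lambda$ \emph{holds for $\bar f$ at $s$} if $\mathcal M_2\models\lambda(\bar f_s^-,\bar f_s^+,\bar f(s))$.

\begin{definition}\label{def:frame}
An \emph{$m$-frame} is a pair $(\mathcal C,\Lambda)$, where $\mathcal C$ is a finite partition of $m$-space into nonempty $\mathbb Z$-definable sets, called \emph{pieces}, and $\Lambda$ is a finite set of local formulas in $m$ variables, such that for all $c\in\mathcal C$ and $\lambda\in\Lambda$ the theory $T_2$ proves that all compatible $m$-tuples lying in $c$ satisfy $\lambda$, or that all satisfy $\neg\lambda$.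
\end{definition}

Exactly one of the alternatives holds, because some compatible tuple lies in $c$: take $\bar r\in c$ in $R$, the constant germs $\bar r$ in both copies of $K_{\mathcal R}$, and apply Lemma~\ref{lem:eventually}. Let $\tau(c)\subseteq\Lambda$ be the set of $\lambda$ for which the first alternative holds. It is computable by Theorem~\ref{thm:T}(a).

Fix a frame and $\bar f:J\to R^m$ as above. A finite set $S=\{s_1<\dots<s_l\}\subset J$ is \emph{adapted} to $\bar f$ (with respect to $\mathcal C$) if $\bar f$ maps each component $I_0<I_1<\dots<I_l$ of $J\setminus S$ into a single piece $c_i$. Adapted sets exist: the sets $\bar f^{-1}(c)$ are definable subsets of $J$, hence finite unions of points and intervals, and the set of all these points and of the endpoints in $J$ is adapted. A finite subset of $J$ containing an adapted set is adapted. The \emph{word} of $\bar f$ and $S$ is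
\[
w(\bar f,S)=c_0\,p_1\,c_1\,p_2\cdots p_l\,c_l,\qquad p_i=\{\lambda\in\Lambda:\lambda\text{ holds for $\bar f$ at }s_i\},
\]
over the alphabet $\mathcal C\sqcup2^\Lambda$. The elements of $\mathcal C$ are the \emph{interval letters}, those of $2^\Lambda$ the \emph{point letters}.

The condition in Definition~\ref{def:frame} answers the difficulty of Example~\ref{ex:insert}. Define the \emph{expansions} of a letter by
\[
\operatorname{Exp}(c)=\{c,\ c\,\tau(c)\,c,\ c\,\tau(c)\,c\,\tau(c)\,c,\ \dots\}\quad(c\in\mathcal C),\qquad \operatorname{Exp}(p)=\{p\}\quad(p\in2^\Lambda).
\]
These are regular languages. For a word $w=x_1\cdots x_r$ let $\operatorname{Exp}(w)$ be the set of words $u_1\cdots u_r$ with $u_i\in\operatorname{Exp}(x_i)$.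

\begin{lemma}\label{lem:insert}
Let $S$ be adapted to $\bar f$. The words $w(\bar f,S')$, for finite $S'$ with $S\subseteq S'\subset J$, are exactly the words in $\operatorname{Exp}(w(\bar f,S))$.
\end{lemma}

\begin{proof}
Let $t\in I_i$. A neighborhood of $t$ is mapped into $c_i$, so by Lemma~\ref{lem:eventually} the compatible tuple $(\bar f_t^-,\bar f_t^+,\bar f(t))$ lies in $c_i$. As $\mathcal M_2\models T_2$, the set of $\lambda\in\Lambda$ that hold at $t$ is $\tau(c_i)$. So adding $r$ points of $I_i$ to $S$ replaces the letter $c_i$ by $c_i(\tau(c_i)c_i)^r$, and every $r\ge0$ occurs because $I_i$ is infinite.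
\end{proof}

\subsection*{Refinement}
A frame $(\mathcal C',\Lambda')$ \emph{refines} $(\mathcal C,\Lambda)$ if each piece of $\mathcal C'$ is contained in a piece of $\mathcal C$ and $\Lambda'\supseteq\Lambda$. A set adapted with respect to $\mathcal C'$ is then adapted with respect to $\mathcal C$, and the word for the coarser frame is the image of the word for the finer one under the \emph{letter map} that sends $c'$ to the piece $c\supseteq c'$ and $p'$ to $p'\cap\Lambda$. If $(\mathcal C,\Lambda)$ is a frame and the partition $\mathcal C'$ refines $\mathcal C$, then $(\mathcal C',\Lambda)$ is a frame, since a tuple lying in $c'\subseteq c$ lies in $c$. For the same reason two frames $(\mathcal C_1,\Lambda_1)$ and $(\mathcal C_2,\Lambda_2)$ have the common refinement $(\mathcal C_1\wedge\mathcal C_2,\Lambda_1\cup\Lambda_2)$, where $\mathcal C_1\wedge\mathcal C_2$ consists of the nonempty intersections $c_1\cap c_2$.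

\section{Projecting a language}\label{sec:proj}

Let an $(m+1)$-frame $(\mathcal D,\Theta)$ and a regular language $H$ over $\mathcal D\sqcup2^\Theta$ be given. We want an $m$-frame and a regular language $H^\downarrow$ such that the word of $\bar f$ is in $H^\downarrow$ exactly when some $g$ puts the word of $(\bar f,g)$ into $H$.

\subsection{Cylindrical frames and gluing}

The witness $g$ is built near finitely many points and must then be continued across the intervals between them while $(\bar f,g)$ stays in one piece $d$. This is possible if the fibers of $d$ are convex and vary continuously. Call $(\mathcal D,\Theta)$ \emph{cylindrical} if there is a finite partition $\mathcal C_0$ of $m$-space into nonempty $\mathbb Z$-definable sets and, on each $c\in\mathcal C_0$, continuous $\mathbb Z$-definable functions $\xi_1<\dots<\xi_\nu$ (with $\nu\ge0$ depending on $c$) such that $\mathcal D$ consists of their graphs and of the bands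
\[
\{(\bar x,y):\bar x\in c,\ \xi_i(\bar x)<y<\xi_{i+1}(\bar x)\},\qquad 0\le i\le\nu,\quad \xi_0=-\infty,\ \xi_{\nu+1}=+\infty .
\]
Each $d\in\mathcal D$ then projects onto one set $\pi(d)\in\mathcal C_0$.

\begin{lemma}\label{lem:cyl}
For every $(m+1)$-frame $(\mathcal D,\Theta)$ one can compute a cylindrical refinement $(\mathcal D',\Theta)$.
\end{lemma}

\begin{proof}
Apply (O2) to the pieces of $\mathcal D$ in the field of real algebraic numbers. Each parameter that occurs is the $i$-th root of an integer polynomial for some $i$, hence $\mathbb Z$-definable, so the cells and functions are defined by formulas without parameters. That a given tuple of formulas defines a partition $\mathcal C_0$, continuous functions $\xi_1<\dots<\xi_\nu$ on its sets, and a partition $\mathcal D'$ into their graphs and bands that refines $\mathcal D$, is a single $L_{or}$-sentence. By (R1) it holds in all real closed fields if it holds in one, and this is decidable. Enumerate tuples of formulas until one passes the test.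
\end{proof}

\begin{lemma}[gluing]\label{lem:glue}
Let $d$ be a piece of a cylindrical frame, $I=(a,b)$ an open interval, $-\infty\le a<b\le\infty$, and $\bar f:I\to\pi(d)$ continuous definable. Suppose that at none, one or both of the ends of $I$ a continuous definable function is given near that end which, together with $\bar f$, takes values in $d$. Then there is a continuous definable $g:I\to R$ with $(\bar f,g)(I)\subseteq d$ that agrees with the given functions near the respective ends.
\end{lemma}

\begin{proof}
If $d$ is the graph of $\xi_i$, take $g=\xi_i\circ\bar f$; the given functions are forced to agree with it. Let $d$ be the band between $\xi_i$ and $\xi_{i+1}$. Let $g_0$ be the composite with $\bar f$ of $(\xi_i+\xi_{i+1})/2$, $\xi_{i+1}-1$, $\xi_i+1$ or $0$, according to whether both bounds, only the upper, only the lower or neither is finite. Then $(\bar f,g_0)(I)\subseteq d$. If $g_a$ is given on $(a,a')$, choose $a<a_1<a_2<a'$ and let $\chi_a$ be $1$ on $(a,a_1]$, linear on $[a_1,a_2]$ and $0$ on $[a_2,b)$; otherwise let $\chi_a=0$. Define $\chi_b$ symmetrically from $g_b$, with points $b_2<b_1<b$ and $b_2>a_2$. Put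
\[
g=\chi_ag_a+\chi_bg_b+(1-\chi_a-\chi_b)g_0,
\]
where $\chi_ag_a$ and $\chi_bg_b$ are read as $0$ wherever $\chi_a$, respectively $\chi_b$, vanishes. This function is continuous, because $g_a$ is continuous on a neighborhood of $a_2$ and $g_b$ on a neighborhood of $b_2$. At each $t\in I$, $g(t)$ is a convex combination of points of the fiber of $d$ over $\bar f(t)$, which is an interval.
\end{proof}

\subsection{The projected frame}

Let $(\mathcal D,\Theta)$ be cylindrical. Following Example~\ref{ex:chain}, the point letters for $\bar f$ record all ways in which a witness can cross the point: from which piece, into which piece, and with which point letter of its own. For $d,d'\in\mathcal D$ and $q\subseteq\Theta$ let $\lambda_{d,q,d'}(\bar x_1,\bar x_2,\bar z)$ be the local formula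
\begin{quote}
there are $y_1\in V_1$, $y_2\in V_2$, $u\in k$ with $\mathrm{res}_1y_1=\mathrm{res}_2y_2=u$, $(\bar x_1,y_1)\in d$ and $(\bar x_2,y_2)\in d'$, such that $\mu(\bar x_1y_1,\bar x_2y_2,\bar zu)$ holds for each $\mu\in q$ and fails for each $\mu\in\Theta\setminus q$.
\end{quote}
Let $\Lambda$ be the finite set of these formulas. Apply Theorem~\ref{thm:T}(b) to each of them, let $\mathcal P$ be the union of the sets of polynomials obtained, and let $\mathcal C$ consist of the nonempty sets $c_0\cap\{\operatorname{sign}\mathcal P=\varepsilon\}$ with $c_0\in\mathcal C_0$. Then $(\mathcal C,\Lambda)$ is an $m$-frame, the \emph{projected frame}, and it is computable. We say that $d\in\mathcal D$ is \emph{over} $c\in\mathcal C$ if $c\subseteq\pi(d)$.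

Let $H$ be a regular language over $\mathcal D\sqcup2^\Theta$. Let $H^\pi$ be the set of words $c_0p_1c_1\cdots p_lc_l$, with $c_i\in\mathcal C$ and $p_i\in2^\Lambda$, for which there is a word
\begin{equation}\label{eq:lift}
d_0q_1d_1\cdots q_ld_l\in H\quad\text{with $d_i$ over $c_i$ }(0\le i\le l)\ \text{ and }\ \lambda_{d_{i-1},q_i,d_i}\in p_i\ (1\le i\le l).
\end{equation}
This language uses only the cut points that are already present. To allow new ones, put
\[
H^\downarrow=\{w:\operatorname{Exp}(w)\cap H^\pi\ne\emptyset\},
\]
where $w$ ranges over the words over $\mathcal C\sqcup2^\Lambda$.

\begin{lemma}\label{lem:regular}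
$H^\pi$ and $H^\downarrow$ are regular, and automata for them can be computed from one for $H$.
\end{lemma}

\begin{proof}
Consider the alphabet of pairs $(d,c)$ with $d$ over $c$ and pairs $(q,p)\in2^\Theta\times2^\Lambda$. Let $U$ be the set of words over it that alternate between the two kinds, begin and end with the first kind, and satisfy $\lambda_{d,q,d'}\in p$ for any three consecutive letters $(d,c)(q,p)(d',c')$. An automaton that remembers the last two letters accepts $U$. Now $H^\pi$ is the image, under the map to second coordinates, of the intersection of $U$ with the preimage of $H$ under the map to first coordinates. It is regular by (L4).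

Take an automaton for $H^\pi$. Keep its states, initial states and final states, and allow a transition from $z$ to $z'$ on the letter $x$ if some word of $\operatorname{Exp}(x)$ leads from $z$ to $z'$ in the old automaton; this is a nonemptiness test for a regular language. The new automaton accepts $x_1\cdots x_r$ if and only if the old one accepts $u_1\cdots u_r$ for some $u_i\in\operatorname{Exp}(x_i)$.
\end{proof}

For instance, let $m=2$, $\Theta=\emptyset$, and let $\mathcal C_0=\{a,o,b\}$ be the partition of Example~\ref{ex:div}. Let $\mathcal D$ consist of the graph of $x_2/x_1$ over $a$, the two bands above and below it, and the full cylinders over $o$ and $b$. The equation $x_1y=x_2$ holds exactly on the graph and on the cylinder over $o$. If $d,d'$ are these pieces, chosen according to the types to the left and right of $s$, then $\lambda_{d,\emptyset,d'}$ is condition $(\lambda)$ at $s$.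

\subsection{The projection lemma}

Part (iii) below, which prescribes the witness near the ends of the interval, is needed only for curves.

\begin{proposition}\label{prop:proj}
Let $J$ be an open interval, $\bar f:J\to R^m$ continuous definable, $S$ adapted to $\bar f$ with respect to $\mathcal C$, and $H$ a regular language over $\mathcal D\sqcup2^\Theta$.
\begin{enumerate}
\item[(i)] Let $g:J\to R$ be continuous definable, and let $S'\supseteq S$ be adapted to $(\bar f,g)$ with respect to $\mathcal D$. If $w((\bar f,g),S')\in H$, then $w(\bar f,S)\in H^\downarrow$.
\item[(ii)] If $w(\bar f,S)\in H^\downarrow$, there are a continuous definable $g:J\to R$ and a set $S'\supseteq S$ adapted to $(\bar f,g)$ with respect to $\mathcal D$ such that $w((\bar f,g),S')\in H$.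
\item[(iii)] In \textup{(ii)}, suppose that all words of $H$ have first letter $\alpha\in\mathcal D$ and last letter $\beta\in\mathcal D$. Suppose that near the left end of $J$ either nothing is given or a continuous definable $g_-$ is given with $(\bar f,g_-)$ taking values in $\alpha$, and that near the right end either nothing is given or a continuous definable $g_+$ is given with $(\bar f,g_+)$ taking values in $\beta$. Then $g$ can be chosen to agree with the given functions near the respective ends.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $S'=\{s_1<\dots<s_l\}$, let $I_0,\dots,I_l$ be the components of $J\setminus S'$, and write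
\[
w((\bar f,g),S')=d_0q_1d_1\cdots q_ld_l,\qquad w(\bar f,S')=c_0p_1c_1\cdots p_lc_l .
\]
The second word is in $\operatorname{Exp}(w(\bar f,S))$ by Lemma~\ref{lem:insert}, so it suffices to check \eqref{eq:lift}. The set $c_i\cap\pi(d_i)$ contains $\bar f(I_i)$ and is nonempty; since $\mathcal C$ refines $\mathcal C_0$, the piece $d_i$ is over $c_i$. At $s_i$ take $y_1=g_{s_i}^-$, $y_2=g_{s_i}^+$, $u=g(s_i)$. They are compatible. By Lemma~\ref{lem:eventually}, $(\bar f_{s_i}^-,y_1)\in d_{i-1}$ and $(\bar f_{s_i}^+,y_2)\in d_i$, and the formulas of $\Theta$ that hold are those of $q_i$ by the definition of $q_i$. So $\lambda_{d_{i-1},q_i,d_i}\in p_i$.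

(ii) and (iii) Pick a word $c_0p_1c_1\cdots p_lc_l$ in $\operatorname{Exp}(w(\bar f,S))\cap H^\pi$. By Lemma~\ref{lem:insert} it equals $w(\bar f,S')$ for some $S'=\{s_1<\dots<s_l\}\supseteq S$; let $I_0,\dots,I_l$ be the components of $J\setminus S'$. Take $d_i,q_i$ as in \eqref{eq:lift}. In case (iii), $d_0=\alpha$ and $d_l=\beta$. Since $\lambda_{d_{i-1},q_i,d_i}\in p_i$, this formula holds for $\bar f$ at $s_i$, with witnesses $(y_1,y_2,u)$ in $\mathcal M_2$. By Section~\ref{sec:germs} they come from a continuous definable function $g_i$ near $s_i$. By Lemma~\ref{lem:eventually}, $(\bar f,g_i)$ takes values in $d_{i-1}$ just left of $s_i$ and in $d_i$ just right of $s_i$, and the formulas of $\Theta$ that hold for $(\bar f,g_i)$ at $s_i$ are those of $q_i$. On $I_i$ we have $\bar f(I_i)\subseteq c_i\subseteq\pi(d_i)$. Lemma~\ref{lem:glue} gives a continuous definable $g$ on $I_i$ with $(\bar f,g)(I_i)\subseteq d_i$ that agrees with $g_i$ near $s_i$ if $i\ge1$, with $g_{i+1}$ near $s_{i+1}$ if $i<l$, and with $g_-$, $g_+$ near the ends of $J$ where these are given. Put $g(s_i)=g_i(s_i)$. Then $g=g_i$ on a neighborhood of $s_i$, so $g$ is continuous on $J$, the set $S'$ is adapted to $(\bar f,g)$, and $w((\bar f,g),S')=d_0q_1d_1\cdots q_ld_l\in H$.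
\end{proof}

\section{Decidability on the line}\label{sec:A}

An \emph{$m$-datum} is a triple $(\mathcal C,\Lambda,L)$, where $(\mathcal C,\Lambda)$ is an $m$-frame and $L$ is a regular language over $\mathcal C\sqcup2^\Lambda$. It \emph{represents} a formula $\varphi(x_1,\dots,x_m)$ of the language of rings, with free variables among $x_1,\dots,x_m$, if for all $R$ and $\mathcal R$, all $\bar f\in C_{\mathcal R}(R)^m$ and all $S\subset R$ adapted to $\bar f$,
\[
C_{\mathcal R}(R)\models\varphi(\bar f)\iff w(\bar f,S)\in L .
\]
The equivalence is required for \emph{all} adapted $S$. If we only asked that $\varphi(\bar f)$ hold exactly when \emph{some} adapted $S$ gives a word in $L$, the complement of $L$ need not represent $\neg\varphi$. This requirement is the reason for using $H^\downarrow$ and not $H^\pi$.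

If $(\mathcal C,\Lambda,L)$ represents $\varphi$ and $(\mathcal C',\Lambda')$ refines $(\mathcal C,\Lambda)$, then $(\mathcal C',\Lambda',L')$ represents $\varphi$, where $L'$ is the preimage of $L$ under the letter map.

\begin{proposition}\label{prop:rep}
For every formula $\varphi(x_1,\dots,x_m)$ of the language of rings a representing $m$-datum can be computed.
\end{proposition}

\begin{proof}
We argue by induction on $\varphi$, built from atomic formulas by $\neg$, $\wedge$, $\exists$, for all $m$ at once.

\emph{Atomic formulas.} In commutative rings $\varphi$ is equivalent to $P(\bar x)=0$ for some $P\in\mathbb Z[X_1,\dots,X_m]$. Let $\mathcal C$ consist of the nonempty sets among $\{P=0\}$ and $\{P\neq0\}$, let $\Lambda=\emptyset$, and let $L$ be the set of words that contain an interval letter and all of whose interval letters are $\{P=0\}$. Then $w(\bar f,S)\in L$ if and only if $P(\bar f)$ vanishes on $R\setminus S$. Since $R\setminus S$ is dense and $P(\bar f)$ is continuous, this means that $P(\bar f)=0$.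

\emph{Negation and conjunction.} For $\neg\varphi$ keep the frame and take the complement of $L$. For $\varphi_1\wedge\varphi_2$ pass to a common refinement of the frames and intersect the languages.

\emph{Existential quantifier.} Let $\varphi=\exists y\,\psi(\bar x,y)$, where after renaming $y=x_{m+1}$, and let $(\mathcal D,\Theta,H)$ represent $\psi$. By Lemma~\ref{lem:cyl} we may assume that $(\mathcal D,\Theta)$ is cylindrical. Let $(\mathcal C,\Lambda)$ be the projected frame. We claim that $(\mathcal C,\Lambda,H^\downarrow)$ represents $\varphi$. Let $S$ be adapted to $\bar f$ with respect to $\mathcal C$. If $\psi(\bar f,g)$ holds, let $S'$ be the union of $S$ with a set adapted to $(\bar f,g)$ with respect to $\mathcal D$. Then $w((\bar f,g),S')\in H$, and $w(\bar f,S)\in H^\downarrow$ by Proposition~\ref{prop:proj}(i). Conversely, if $w(\bar f,S)\in H^\downarrow$, Proposition~\ref{prop:proj}(ii) gives $g\in C_{\mathcal R}(R)$ and an adapted $S'$ with $w((\bar f,g),S')\in H$, so $\psi(\bar f,g)$ holds.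
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given a sentence $\varphi$, compute a representing $0$-datum $(\mathcal C,\Lambda,L)$. As $0$-space is a point, $\mathcal C=\{c\}$, and $S=\emptyset$ is adapted to the empty tuple, with the one-letter word $c$. So $C_{\mathcal R}(R)\models\varphi$ if and only if $c\in L$. This is decidable, and the datum was computed without reference to $R$ or $\mathcal R$.
\end{proof}

\begin{remark}\label{rem:omin}
O-minimality was used to obtain finite adapted sets and to show that $\mathcal M_2$ is a model of $T_2$ whose elements are represented by continuous functions. The function $\sin x$ on $\mathbb R$ has no finite adapted set for the partition $\{0\},\{y\neq0\}$, so it has no word. Since $T_2$ is complete, the computation never consults $\mathcal R$.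
\end{remark}

\begin{remark}\label{rem:large}
Let $\varphi(x_1)$ be represented by $(\mathcal C,\Lambda,L)$. In the real algebraic numbers, hence by (R1) in every real closed field, some piece $c$ contains $(N,\infty)$ for some $N\in\mathbb N$. Every $f\in C_{\mathcal R}(R)$ with $f>N$ everywhere has the one-letter word $c$, so $\varphi$ takes the same truth value on all such $f$, for example on $N+1$ and on $x^2+N+1$. Thus neither the constant functions nor the bounded functions are definable without parameters.
\end{remark}

\section{Elementary embeddings}\label{sec:elem}

Let $R\subseteq R'$ be real closed. If $Y\subseteq R^N$ is defined by an $L_{or}$-formula with parameters in $R$, let $Y_{R'}$ be the set defined in $R'$ by the same formula; by transfer it does not depend on the formula. For a semi-algebraic function $f$, the extension of its graph is the graph of a function $f_{R'}$. By transfer, $f_{R'}$ is continuous if $f$ is, and $f\mapsto f_{R'}$ is an injective ring homomorphism $A_R\to A_{R'}$, the \emph{base extension}.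

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $\mathcal M_2(R)$ and $\mathcal M_2(R')$ be the structures of semi-algebraic germs. Base extension is well defined on germs and respects sums and products. The statements ``$f>0$ on $(0,\epsilon)$'', ``$f$ has limit $r$ at $0^+$'' and ``$f$ has limit $\pm\infty$ at $0^+$'' transfer, so it respects the order, the predicates $V_j$ and their complements, and the maps $\mathrm{res}_j$. It identifies $\mathcal M_2(R)$ with a substructure of $\mathcal M_2(R')$, which is elementary by Theorem~\ref{thm:T}(c).

Let $\varphi(\bar x)$ be represented by $(\mathcal C,\Lambda,L)$, let $\bar f\in A_R^m$ and let $S\subset R$ be adapted to $\bar f$. By transfer $S$ is adapted to $\bar f_{R'}$, with the same interval letters. For $s\in S$ the germs of $\bar f_{R'}$ at $s$ are the base extensions of those of $\bar f$, so the point letters agree as well. Hence $w(\bar f,S)=w(\bar f_{R'},S)$, and $A_R\models\varphi(\bar f)$ if and only if $A_{R'}\models\varphi(\bar f_{R'})$.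

For the second claim, the semi-algebraic germs form a substructure of the structure $\mathcal M_2$ of $\mathcal R$-definable germs, with the same sort $k=R$, since signs and limits of a germ do not depend on the ring in which it is considered. It is elementary by Theorem~\ref{thm:T}(c). So a tuple in $A_R$ has the same word whether it is regarded in $A_R$ or in $C_{\mathcal R}(R)$, and Proposition~\ref{prop:rep} gives $A_R\preceq C_{\mathcal R}(R)$.
\end{proof}

\section{Curves}\label{sec:curves}

A definable set of dimension at most one is a finite graph with some vertices missing. Each edge is treated as the line was. The new feature is that the witnesses on the edges must be coordinated at the vertices, where $n$ branches meet and $T_n$ takes the place of $T_2$.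

\subsection{The incidence graph}\label{sub:graph}

Let $X\subseteq R^N$ be definable with $\dim X\le1$. If $X=\emptyset$ the ring is $0$, which is decidable; let $X\neq\emptyset$. Partition $X$ into cells, that is, points and cells of dimension $1$. A cell of dimension $1$ is definably homeomorphic to an open interval, hence to $(0,1)$, and by (O1) each of its two ends has a limit in $(R\cup\{\pm\infty\})^N$. Such a limit may be an interior point of another cell. For example, $\bigl((0,1)\times\{0\}\bigr)\cup\bigl(\{1/2\}\times(0,1)\bigr)$ is a union of two cells, and the function that is $0$ on the first and $1$ on the second is continuous on each cell but not on the union. So we cut at these points. Let $\Omega=\{\omega_1,\dots,\omega_b\}$ consist of the cells that are points and of the points of $X$ that are limits of ends of $1$-dimensional cells; its elements are the \emph{vertices}. Removing $\Omega$ from the $1$-dimensional cells leaves finitely many disjoint \emph{arcs} $\Gamma_1,\dots,\Gamma_a$ with definable homeomorphisms $\gamma_j:(0,1)\to\Gamma_j$, and $X=\Omega\sqcup\Gamma_1\sqcup\dots\sqcup\Gamma_a$.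

Each arc has a $0$-end and a $1$-end. An end of an arc is an end of a cell or converges to a removed vertex. So either it converges to a vertex, to which it is then \emph{attached}, or it has no limit in $X$ and is \emph{free}. Let $n_i\ge0$ be the number of ends attached to $\omega_i$, and list these ends in a fixed order; both ends of one arc may occur in the list. The \emph{incidence graph} consists of the numbers $a,b$ and the $b$ lists. It depends on the chosen decomposition; Theorem~\ref{thm:B}(1) holds for any choice. The line has an incidence graph with $a=1$, $b=0$; the interval $[0,1)$ has one with $a=b=n_1=1$; the union of two cells above has one with $a=3$, $b=1$, $n_1=3$.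

\begin{lemma}\label{lem:closure}
Let $0\le s<t\le1$. The closure of $\gamma_j((s,t))$ in $X$ is obtained by adding $\gamma_j(s)$ if $s>0$, $\gamma_j(t)$ if $t<1$, the vertex to which the $0$-end is attached if $s=0$ and there is one, and the vertex to which the $1$-end is attached if $t=1$ and there is one. Each arc is open in $X$.
\end{lemma}

\begin{proof}
The listed points are limits of $\gamma_j$ at $s^+$ or $t^-$, so they are in the closure. Let $y\in X$ be in the closure. By (O3) there is a definable $\eta:(0,\epsilon)\to(s,t)$ with $\gamma_j(\eta(u))\to y$ as $u\to0$, and by (O1) $\eta(u)$ has a limit $t_0\in[s,t]$. If $0<t_0<1$ then $y=\gamma_j(t_0)$ by continuity. If $t_0=0$, then $s=0$ and $y$ is the limit of the $0$-end, which is therefore attached to $y$; the case $t_0=1$ is symmetric. In particular the closure of $\Gamma_j$ lies in $\Gamma_j\cup\Omega$. So the complement of an arc, the union of $\Omega$ and the other arcs, is closed in $X$.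
\end{proof}

\begin{lemma}\label{lem:cont}
A definable $f:X\to R$ is continuous if and only if all $f\circ\gamma_j$ are continuous and, for every end attached to a vertex $\omega$, $f$ tends to $f(\omega)$ along that end.
\end{lemma}

\begin{proof}
A continuous function has these properties. Conversely, they give continuity at the points of the arcs, since these are open in $X$. Let $\omega\in\Omega$ and $\epsilon>0$. Choose $0<\delta<1/2$ such that $|f-f(\omega)|<\epsilon$ on $\gamma_j((0,\delta))$ for each $0$-end attached to $\omega$ and on $\gamma_j((1-\delta,1))$ for each $1$-end attached to $\omega$. Let $U$ be the union of $\{\omega\}$ and these segments. Then $X\setminus U$ is the union of $\Omega\setminus\{\omega\}$ and of sets $\gamma_j(I_j)$, where $I_j$ is one of $(0,1)$, $[\delta,1)$, $(0,1-\delta]$, $[\delta,1-\delta]$, and $0$ or $1$ is an endpoint of $I_j$ only if the corresponding end is not attached to $\omega$. By Lemma~\ref{lem:closure} the closure of $\gamma_j(I_j)$ lies in $\Gamma_j\cup(\Omega\setminus\{\omega\})$. So $U$ is a neighborhood of $\omega$ in $X$ on which $|f-f(\omega)|<\epsilon$.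
\end{proof}

The \emph{germ of $f$ along the $0$-end} of $\Gamma_j$ is the germ of $f(\gamma_j(x))$ at $0^+$, and along the $1$-end it is the germ of $f(\gamma_j(1-x))$. For $\bar f\in C_{\mathcal R}(X)^m$, the germs along the $n_i$ ends attached to $\omega_i$, in the fixed order, and the value $\bar f(\omega_i)$ form a compatible $m$-tuple of $\mathcal M_{n_i}$, denoted $\mathrm{loc}_i(\bar f)$.

\subsection{Graph data}

Fix an incidence graph. A \emph{graph $m$-datum} is a tuple $(\mathcal C,\Lambda,(\Lambda_i)_{i\le b},\mathcal L)$. Here $(\mathcal C,\Lambda)$ is an $m$-frame; $\Lambda_i$ is a finite set of $L(T_{n_i})$-formulas $\lambda(\bar x_1,\dots,\bar x_{n_i},\bar z)$ in $m$-tuples of variables, subject to no further condition because vertices are never inserted; and $\mathcal L$ is a \emph{recognizable} set, that is, a finite union of products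
\[
L_1\times\dots\times L_a\times\{(\rho_1,\dots,\rho_b)\},\qquad L_j\text{ regular over }\mathcal C\sqcup2^\Lambda,\quad\rho_i\subseteq\Lambda_i .
\]
Recognizable sets are effectively closed under intersection, since products intersect factor by factor. They are closed under complement: a tuple is outside a product if and only if one of its entries is outside the corresponding factor, so the complement of a product is a finite union of products, and the complement of a finite union is an intersection of complements. They are closed under preimages under the letter maps and the maps $\rho_i'\mapsto\rho_i'\cap\Lambda_i$ for $\Lambda_i'\supseteq\Lambda_i$, again factor by factor.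

Let $\bar f\in C_{\mathcal R}(X)^m$. A tuple $\mathcal S=(S_1,\dots,S_a)$ is \emph{adapted} to $\bar f$ if each $S_j\subset(0,1)$ is adapted to $\bar f\circ\gamma_j$. Put
\[
W(\bar f,\mathcal S)=\bigl(w(\bar f\circ\gamma_1,S_1),\dots,w(\bar f\circ\gamma_a,S_a);\rho_1,\dots,\rho_b\bigr),
\]
where $\rho_i=\{\lambda\in\Lambda_i:\mathcal M_{n_i}\models\lambda(\mathrm{loc}_i(\bar f))\}$. The datum \emph{represents} $\varphi(\bar x)$ if for all $R,\mathcal R$, all $X$ decomposed with the given incidence graph, all $\bar f$ and all adapted $\mathcal S$,
\[
C_{\mathcal R}(X)\models\varphi(\bar f)\iff W(\bar f,\mathcal S)\in\mathcal L .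
\]
A representing datum remains representing if we refine the frame, enlarge the $\Lambda_i$ and replace $\mathcal L$ by its preimage.

\begin{proposition}\label{prop:graphrep}
For every formula of the language of rings a representing graph datum can be computed from the formula and the incidence graph.
\end{proposition}

\begin{proof}
\emph{Atomic formulas.} For $P(\bar x)=0$ take the frame and the language $L$ from the proof of Proposition~\ref{prop:rep}, let $\Lambda_i$ consist of the one formula $P(\bar z)=0$, and put $\mathcal L=L\times\dots\times L\times\{(\Lambda_1,\dots,\Lambda_b)\}$. Membership in $\mathcal L$ says that $P(\bar f)$ vanishes on all arcs and at all vertices. The vertices must be tested because they may be isolated.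

\emph{Negation and conjunction.} Take the complement of $\mathcal L$; or pass to a common refinement of the frames and to the unions of the sets $\Lambda_i$, and intersect.

\emph{Existential quantifier.} Let $(\mathcal D,\Theta,(\Theta_i),\mathcal H)$ represent $\psi(\bar x,y)$, with $(\mathcal D,\Theta)$ cylindrical, and let $(\mathcal C,\Lambda)$ be the projected frame. For $n=n_i$, pieces $d_1,\dots,d_n\in\mathcal D$ and $\kappa\subseteq\Theta_i$ let $\lambda^i_{d_1,\dots,d_n;\kappa}$ be the formula
\begin{quote}
there are $y_\ell\in V_\ell$ $(1\le\ell\le n)$ and $u\in k$ with $\mathrm{res}_\ell y_\ell=u$ and $(\bar x_\ell,y_\ell)\in d_\ell$ for all $\ell$, such that $\mu(\bar x_1y_1,\dots,\bar x_ny_n,\bar zu)$ holds for each $\mu\in\kappa$ and fails for each $\mu\in\Theta_i\setminus\kappa$,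
\end{quote}
and let $\Lambda_i$ be the set of these formulas.

The piece in which the witness arrives at a vertex must be the first or last letter of its word on the arc, so we split $\mathcal H$ according to these letters. Every word that occurs in some $W((\bar f,g),\mathcal S)$ begins and ends with a letter of $\mathcal D$. Discarding all other words and splitting each regular factor, we may assume that $\mathcal H$ is a finite union of products
\[
\mathcal H'=H_1\times\dots\times H_a\times\{(\kappa_1,\dots,\kappa_b)\}
\]
in which all words of $H_j$ have first letter $\alpha_j\in\mathcal D$ and last letter $\beta_j\in\mathcal D$. For such a product let $d^i_\ell$ be $\alpha_j$ if the $\ell$-th end attached to $\omega_i$ is the $0$-end of $\Gamma_j$, and $\beta_j$ if it is the $1$-end of $\Gamma_j$. Write $\lambda^i=\lambda^i_{d^i_1,\dots,d^i_{n_i};\kappa_i}$. Let $\mathcal H'^{\downarrow}$ be the union of the products $H_1^\downarrow\times\dots\times H_a^\downarrow\times\{(\rho_1,\dots,\rho_b)\}$ over all $(\rho_i)$ with $\lambda^i\in\rho_i\subseteq\Lambda_i$ for all $i$, and let $\mathcal L$ be the union of the sets $\mathcal H'^\downarrow$. We claim that $(\mathcal C,\Lambda,(\Lambda_i),\mathcal L)$ represents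 $\exists y\,\psi$. Let $\mathcal S$ be adapted to $\bar f$.

Suppose that $C_{\mathcal R}(X)\models\psi(\bar f,g)$. Choose $S_j'\supseteq S_j$ adapted to $(\bar f,g)\circ\gamma_j$ with respect to $\mathcal D$. Then $W((\bar f,g),\mathcal S')$ lies in one of the products $\mathcal H'$. By Proposition~\ref{prop:proj}(i), $w(\bar f\circ\gamma_j,S_j)\in H_j^\downarrow$. The map $(\bar f,g)\circ\gamma_j$ takes values in $\alpha_j$ near $0$ and in $\beta_j$ near $1$. So by Lemma~\ref{lem:eventually} the germs of $g$ along the ends attached to $\omega_i$ and the value $g(\omega_i)$ witness that $\mathrm{loc}_i(\bar f)$ satisfies $\lambda^i$. Hence $W(\bar f,\mathcal S)\in\mathcal H'^\downarrow$.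

Conversely, let $W(\bar f,\mathcal S)\in\mathcal H'^\downarrow$. For each $i$ the tuple $\mathrm{loc}_i(\bar f)$ satisfies $\lambda^i$; let $y_1,\dots,y_{n_i},u_i$ be witnesses. Represent $y_\ell$ by a continuous definable function along the $\ell$-th end attached to $\omega_i$. It tends to $u_i$, and by Lemma~\ref{lem:eventually} it takes, together with $\bar f$, values in $d^i_\ell$ near that end. Prescribe these functions at the attached ends and nothing at the free ends. For each $j$, Proposition~\ref{prop:proj}(iii), applied to $\bar f\circ\gamma_j$ and $H_j$, gives a continuous definable $g$ on $\Gamma_j$ that agrees with the prescribed functions near the ends, and an adapted $S_j'\supseteq S_j$ with $w((\bar f,g)\circ\gamma_j,S_j')\in H_j$. Put $g(\omega_i)=u_i$. Then $g\in C_{\mathcal R}(X)$ by Lemma~\ref{lem:cont}, and $\mathrm{loc}_i(\bar f,g)$ satisfies exactly the formulas of $\kappa_i$ among those of $\Theta_i$. So $W((\bar f,g),\mathcal S')\in\mathcal H'\subseteq\mathcal H$, and $C_{\mathcal R}(X)\models\psi(\bar f,g)$.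
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (3)]
Given a sentence $\varphi$, compute a representing graph $0$-datum, with $\mathcal C=\{c\}$, and take all $S_j=\emptyset$. Then $W=(c,\dots,c;\rho_1,\dots,\rho_b)$, where $\rho_i$ is the set of sentences of $\Lambda_i$ that are true in $\mathcal M_{n_i}$. By Theorem~\ref{thm:T}(a) these are the ones provable in $T_{n_i}$, and $\rho_i$ is computable. So it is decidable whether $W\in\mathcal L$, and the answer depends only on $\varphi$ and the incidence graph. This proves (1).

For (3), let $X$ be semi-algebraic. If $\dim X\le1$, apply (1) with $\mathcal R=R$. If $\dim X\ge2$, the ring is undecidable by Grzegorczyk's theorem quoted in the introduction.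
\end{proof}

\section{Constants}\label{sec:const}

Let $\mathrm{Con}\subseteq A_R$ be the set of constant functions, identified with $R$, and let $\mathbb N=\{0,1,1+1,\dots\}\subseteq\mathrm{Con}$. With a predicate for $\mathrm{Con}$, the argument of Section~\ref{sub:express} goes through, because a pair of functions now codes a set of values. For $h,u\in A_R$ and $a\in\mathrm{Con}$, the function $h^2+(u-a)^2$ is a non-unit if and only if $u$ takes the value $a$ at a zero of $h$. So the relation $a\in u(Z(h))$ is expressed by a ring formula in $a,u,h$. The set $u(Z(h))$ is semi-algebraic but need not be finite, and infinite sets such as $(-\infty,r]$ are closed under $a\mapsto a-1$. Requiring all elements to be nonnegative excludes them.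

\begin{lemma}\label{lem:N}
For $r\in\mathrm{Con}$, we have $r\in\mathbb N$ if and only if there are $h,u\in A_R$ such that $r\in u(Z(h))$ and, for all $a\in\mathrm{Con}$ with $a\in u(Z(h))$, the element $a$ is a square in $A_R$ and $a=0$ or $a-1\in u(Z(h))$.
\end{lemma}

\begin{proof}
If $r=n\in\mathbb N$, take $h=\prod_{i=0}^n(x-i)$ and $u=x$, so that $u(Z(h))=\{0,1,\dots,n\}$.

Conversely, let $B=u(Z(h))$. It is semi-algebraic by (R1), it is contained in $[0,\infty)$, and $a-1\in B$ for all nonzero $a\in B$. Write $B$ as a finite disjoint union of maximal intervals, some of them points. Suppose that some have positive length, and among these let $J$ have the least infimum $e\ge0$. Since $J\subseteq[0,\infty)$, the set $J\setminus\{0\}$ is an interval of positive length with infimum $e$. Its translate by $-1$ lies in $B$, hence in a maximal interval of positive length with infimum at most $e-1$, a contradiction. So $B$ is finite. If $r\notin\mathbb N$, then none of $r,r-1,r-2,\dots$ is zero, so by induction all these distinct elements lie in $B$, a contradiction.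
\end{proof}

Recall that Robinson's arithmetic $Q$ is a theory with finitely many axioms in the language $(0,S,+,\cdot)$, true in $\mathbb N$, and that it is \emph{essentially undecidable} (Tarski--Mostowski--Robinson): every consistent, deductively closed set of sentences containing $Q$ is undecidable. An \emph{interpretation} of a structure in this language in $A_R$, with parameters $\bar a$, consists of ring formulas with parameters $\bar a$ that define a set of tuples, an equivalence relation on it, and relations that induce $0,S,+,\cdot$ on the quotient. It yields a computable translation $\vartheta\mapsto\vartheta^*(\bar y)$ of arithmetical sentences into ring formulas such that $\vartheta$ holds in the interpreted structure if and only if $A_R\models\vartheta^*(\bar a)$.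

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:N}, $\mathbb N$ is definable without parameters in $(A_R,\mathrm{Con})$, and its addition and multiplication are those of the ring. The theory of $\mathbb N$ is a consistent, deductively closed extension of $Q$, hence undecidable, and it reduces to the theory of $(A_R,\mathrm{Con})$ by relativizing quantifiers. So $(A_R,\mathrm{Con})$ is undecidable.

Suppose that $A_R$ interprets a model of $Q$ with parameters $\bar a$. Theorem~\ref{thm:A} concerns sentences without parameters, so we quantify the parameters out; this is where the finite axiomatization of $Q$ is used. Let $\iota(\bar y)$ be a ring formula saying that the given formulas, with $\bar y$ in place of $\bar a$, define a nonempty set, an equivalence relation on it and well-defined operations on the quotient, and that the translations of the axioms of $Q$ hold. Each $\bar b$ with $A_R\models\iota(\bar b)$ gives a model $\mathfrak N_{\bar b}$ of $Q$, and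
\[
\Delta=\{\vartheta:\ A_R\models\forall\bar y\,(\iota(\bar y)\to\vartheta^*(\bar y))\}
\]
is the set of sentences true in all $\mathfrak N_{\bar b}$. So $\Delta$ is deductively closed and contains $Q$. It is consistent because $\iota(\bar a)$ holds, and it is decidable by Theorem~\ref{thm:A}. This contradicts the essential undecidability of $Q$.

If $\mathrm{Con}$ were definable in $A_R$ with parameters, then by Lemma~\ref{lem:N} so would be $\mathbb N$, which is a model of $Q$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Decidable And Undecidable Real Closed Rings},
\texttt{http://mat.msgsu.edu.tr/\textasciitilde aad/2012/Slides/tressl.pdf}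

\end{thebibliography}
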